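
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{When Toeplitz operators with harmonic symbols\\ commute on the harmonic Bergman space}


\begin{abstract}
Let $f$ and $g$ be square-integrable holomorphic functions on the unit disk. We prove that
the Toeplitz operators $T_f$ and $T_{\bar g}$ commute on the harmonic Bergman space $b^2$
only if $f$ or $g$ is constant. More generally, for $u,v\in b^2$ with $u$ nonconstant,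
$T_u$ and $T_v$ commute if and only if $v=\alpha u+\beta$ for constants $\alpha,\beta$;
we deduce this from a criterion for the vanishing of a finite sum of commutators. In the
monomial basis the commutation relation splits into separate linear systems, one for each
shift of the index. After a suitable weighting and symmetrization, their matrices become, up
to sign, strictly positive definite kernels of the form $p(\min)\,q(\max)$.
\end{abstract}

\section{The question and the answer}

Let $D$ be the open unit disk in $\mathbb{C}$, let $A$ be the area measure on $D$ normalized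
by $A(D)=1$, and let $L^p=L^p(D,A)$. The \emph{harmonic Bergman space} $b^2$ is the closed
subspace of $L^2$ formed by the complex-valued harmonic functions, and $L^2_a\subset b^2$ is
the subspace of holomorphic functions; thus $b^2=L^2_a+\overline{L^2_a}$. With the Bergman
kernel $K_z(w)=(1-w\bar z)^{-2}$, the function
\[
R_z=K_z+\overline{K_z}-1
\]
is the reproducing kernel of $b^2$: one has $u(z)=\int_D u\,\overline{R_z}\,dA$ for $u\in b^2$
and $z\in D$. Each $R_z$ is bounded, so the orthogonal projection $Q:L^2\to b^2$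
extends to $L^1$ by
\[
Q\psi(z)=\int_D\psi(w)\,\overline{R_z(w)}\,dA(w),\qquad \psi\in L^1,\ z\in D,
\]
and $Q\psi$ is harmonic on $D$.

Let $\mathcal P\subset b^2$ be the dense space of harmonic polynomials, that is, of finite
linear combinations of $z^n$ and $\bar z^n$, $n\ge0$. For $u\in b^2$ the \emph{Toeplitz
operator} with symbol $u$ is
\[
T_uh=Q(uh):
\]
multiply by $u$, then project back to the harmonic functions. If $h\in\mathcal P$, then
$uh\in L^2$ and $T_uh\in b^2$. For $u,v\in b^2$ and $h\in\mathcal P$ the product $u\,T_vh$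
lies in $L^1$, so $T_uT_vh=Q(u\,T_vh)$ is a well-defined harmonic function, and we put
\[
[T_u,T_v]h=T_uT_vh-T_vT_uh,\qquad h\in\mathcal P .
\]
We say that $T_u$ and $T_v$ \emph{commute on $b^2$} if $[T_u,T_v]h=0$ for all $h\in\mathcal P$.

On the holomorphic space $L^2_a$ the projection does nothing when the symbol is
holomorphic: the Toeplitz operators whose symbols are holomorphic polynomials are
multiplications, and any two of them commute. On $b^2$ the projection intervenes even then,
because the product of a holomorphic and an antiholomorphic function is usually not harmonic.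
For example, the formulas of Section~\ref{sec:coeff} give $T_{z^2}\bar z=\tfrac23z$ and
$T_z\bar z=\tfrac12$, so
\begin{equation}\label{eq:zz2}
T_zT_{z^2}\bar z=\tfrac23z^2\qquad\text{but}\qquad T_{z^2}T_z\bar z=\tfrac12z^2 .
\end{equation}
The evident commuting pairs are those in which a symbol is constant (then the
operator is a multiple of the identity) or in which $v=\alpha u+\beta$ with constants
$\alpha,\beta$. It is natural to guess that there are no others. This is known for nonconstant
$u,v\in b^2$ if one of them is a polynomial.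

The following question was posed in \cite{source}: \emph{if $f,g\in L^2_a$ and $T_f$
and $T_{\bar g}$ commute on $b^2$, must $f$ or $g$ be constant?} The guess predicts the answer
yes: if $f$ is nonconstant and $\bar g=\alpha f+\beta$, then $\bar g$ is both holomorphic and
antiholomorphic, so $g$ is constant. The answer is indeed yes.

\begin{theorem}\label{thm:A}
Let $f,g\in L^2_a$. Then $T_f$ and $T_{\bar g}$ commute on $b^2$ if and only if $f$ or $g$ is
constant.
\end{theorem}

The method also settles the general case. It is linear in the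
commutator, so we may treat finite sums of commutators at no extra cost. For $u\in b^2$
write $\tilde u=u-u(0)$.

\begin{theorem}\label{thm:B}
Let $u^1,\dots,u^S,v^1,\dots,v^S\in b^2$. Then $\sum_{s=1}^S[T_{u^s},T_{v^s}]h=0$ for all
$h\in\mathcal P$ if and only if
\begin{equation}\label{eq:wedge}
\sum_{s=1}^S\bigl(\tilde u^s(z)\,\tilde v^s(w)-\tilde u^s(w)\,\tilde v^s(z)\bigr)=0
\qquad(z,w\in D).
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $u,v\in b^2$.
\begin{enumerate}
\item $T_u$ and $T_v$ commute on $b^2$ if and only if $\lambda u+\mu v+\nu=0$ for some constants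
$\lambda,\mu,\nu$ with $(\lambda,\mu)\neq(0,0)$. In particular, if $u$ is nonconstant, they
commute if and only if $v=\alpha u+\beta$ for some constants $\alpha,\beta$.
\item $T_uT_{\bar u}=T_{\bar u}T_u$ on $\mathcal P$ if and only if $u(D)$ lies on a straight
line in $\mathbb{C}$.
\end{enumerate}
\end{corollary}

Thus the polynomial hypothesis in the result quoted above is unnecessary; that result is not used
below. In part~(2), $T_{\bar u}$ is the formal adjoint of $T_u$: in the inner product of $L^2$,
both $\langle T_uh,k\rangle$ and $\langle h,T_{\bar u}k\rangle$ equal $\int_Duh\bar k\,dA$ for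
$h,k\in\mathcal P$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:coeff} writes the commutation relation in
coefficients, where it becomes a family of linear systems, one for each shift $d$ of the
index. Section~\ref{sec:hand} solves the smallest system by hand and shows the positivity
that drives the proof. Section~\ref{sec:kernel} isolates the positive
kernels. Section~\ref{sec:opp} treats pairs of coefficients whose indices have opposite signs; here
the system is infinite, and Theorem~\ref{thm:A} follows.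
Section~\ref{sec:same} treats indices of the same sign, where the system is finite, and
proves Theorem~\ref{thm:B} and Corollary~\ref{cor:main}.

\section{The commutator in coefficients}\label{sec:coeff}

For $n\in\mathbb Z$ let $e_n(re^{i\theta})=r^{|n|}e^{in\theta}$, so that $\overline{e_n}=e_{-n}$.
Integration in polar coordinates gives $\int_De_ie_j\overline{e_N}\,dA=0$ unless $i+j=N$, and in that case
\begin{equation}\label{eq:triple}
\int_De_ie_j\overline{e_N}\,dA=\int_0^12r^{|i|+|j|+|N|+1}\,dr=\frac{2}{|i|+|j|+|N|+2}.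
\end{equation}
In particular the $e_n$ are orthogonal with $\|e_n\|^2=1/(|n|+1)$. Every $u\in b^2$ has an
expansion $u=\sum_{i\in\mathbb Z}u_ie_i$, convergent in $L^2$ and locally uniformly on $D$, with
$\|u\|^2=\sum_i|u_i|^2/(|i|+1)<\infty$.

Expanding $K_z(w)=\sum_{n\ge0}(n+1)w^n\bar z^n$ gives
$R_z(w)=\sum_j(|j|+1)\,e_j(z)\,\overline{e_j(w)}$, uniformly in $w\in D$ for fixed $z$.
Also $R_z$ is real. Hence, for $\psi\in L^1$,
\begin{equation}\label{eq:Q}
Q\psi=\sum_{j\in\mathbb Z}(|j|+1)\Bigl(\int_D\psi\,\overline{e_j}\,dA\Bigr)e_j .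
\end{equation}
The coefficients are at most $(|j|+1)\|\psi\|_{L^1}$ in modulus, so the series converges locally
uniformly, and $Q\psi=0$ if and only if they all vanish.

By \eqref{eq:triple} and \eqref{eq:Q}, $T_{e_k}e_n=w(k,n)\,e_{n+k}$, where
\[
w(k,n)=\frac{2(|n+k|+1)}{|k|+|n|+|n+k|+2}.
\]
If $kn\ge0$, then $|n+k|=|n|+|k|$; if $kn\le0$, then $|n+k|=\bigl||k|-|n|\bigr|$ and
$|k|+|n|+|n+k|=2\max(|k|,|n|)$. Hence
\begin{equation}\label{eq:w}
w(k,n)=1\ \ (kn\ge0),\qquad
w(k,n)=\frac{\bigl||k|-|n|\bigr|+1}{\max(|k|,|n|)+1}\ \ (kn\le0).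
\end{equation}
This is where the noncommutativity comes from: the factor $w(k,n)$ is less than $1$ exactly when
$k$ and $n$ have opposite signs. Put
\[
W_n(i,j)=w(i,n+j)\,w(j,n),\qquad\text{so that}\qquad T_{e_i}T_{e_j}e_n=W_n(i,j)\,e_{n+i+j}.
\]

We now fix $u^1,\dots,u^S,v^1,\dots,v^S\in b^2$ and write
\[
Ch=\sum_{s=1}^S[T_{u^s},T_{v^s}]h\quad(h\in\mathcal P),\qquad
c_{ij}=\sum_{s=1}^S(u^s_iv^s_j-u^s_jv^s_i)=-c_{ji}\quad(i,j\ne0).
\]

\begin{lemma}\label{lem:coeff}
For every $d\in\mathbb Z$,
\[
\sum_{\substack{i+j=d\\ i,j\ne0}}|c_{ij}|\,[(|i|+1)(|j|+1)]^{-1/2}<\infty .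
\]
Moreover $C=0$ on $\mathcal P$ if and only if
\begin{equation}\label{eq:system}
\sum_{\substack{i+j=d\\ i,j\ne0}}c_{ij}\,W_n(i,j)=0\qquad\text{for all }n,d\in\mathbb Z,
\end{equation}
where each series converges absolutely.
\end{lemma}

\begin{proof}
\emph{Constants drop out.} Let $u,v\in b^2$ and $h\in\mathcal P$. Since $Q$ fixes $h$ and
$T_{\tilde v}h$, which lie in $b^2$,
\[
T_uT_vh=T_{\tilde u}T_{\tilde v}h+v(0)T_{\tilde u}h+u(0)T_{\tilde v}h+u(0)v(0)h .
\]
The last three terms together are symmetric in $u$ and $v$, so $[T_u,T_v]h=[T_{\tilde u},T_{\tilde v}]h$.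
As $c_{ij}$ with $i,j\ne0$ does not involve the constant terms, we may assume that
all symbols vanish at $0$.

\emph{Coefficients of $T_uT_ve_n$.} Let $u,v\in b^2$ vanish at $0$. As $e_n$ is bounded,
$ve_n=\sum_jv_je_je_n$ in $L^2$. By \eqref{eq:triple} and
\eqref{eq:Q}, $T_ve_n=\sum_xt_xe_x\in b^2$ with $t_{n+j}=v_jw(j,n)$. Let $N=n+d$. Because
$|e_N|\le1$, the bilinear form $(\varphi,\psi)\mapsto\int_D\varphi\psi\,\overline{e_N}\,dA$ is
continuous on $L^2\times L^2$. Applying it to the truncations $\sum_{|i|\le B}u_ie_i$ and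
$\sum_{|x|\le B}t_xe_x$ and letting $B\to\infty$, we get
\[
\int_Du\,(T_ve_n)\,\overline{e_N}\,dA=\sum_{i+x=N}u_it_x\,\frac{2}{|i|+|x|+|N|+2}.
\]
The sum converges absolutely: by the inequality of arithmetic and geometric means
\[
\frac{2}{|i|+|x|+2}\le\bigl[(|i|+1)(|x|+1)\bigr]^{-1/2},
\]
and Cauchy--Schwarz bounds the sum of the absolute values by $\|u\|\,\|T_ve_n\|$. Multiplying by
$|N|+1$, as \eqref{eq:Q} requires, and writing $x=n+j$, we find that the coefficient of $e_{n+d}$
in $T_uT_ve_n$ is
\[
\sum_{i+j=d}u_iv_j\,w(j,n)\,w(i,n+j)=\sum_{i+j=d}u_iv_jW_n(i,j),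
\]
with absolute convergence. Since $u_0=v_0=0$, only the terms with $i,j\ne0$ contribute.

\emph{Conclusion.} Exchange $u$ and $v$, subtract, and sum over $s$: the coefficient of $e_{n+d}$ in
$Ce_n$ is the left side of \eqref{eq:system}. Since $\mathcal P$ is spanned by the $e_n$, and
$Ce_n$ vanishes if and only if all its coefficients do, the equivalence follows. Finally,
Cauchy--Schwarz bounds the first sum in the lemma by $2\sum_s\|u^s\|\,\|v^s\|$.
\end{proof}

\noindent\textbf{Conjugation.} Since $R_z$ is real, $\overline{T_uh}=T_{\bar u}\bar h$, and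
likewise for products. So $C=0$ on $\mathcal P$ if and only if the same holds with all symbols
replaced by their conjugates. This replacement turns $c_{ij}$ into $\overline{c_{-i,-j}}$, so it
suffices to study shifts $d\ge0$.

\section{Two polynomials of degree two, by hand}\label{sec:hand}

Let $f=f_1z+f_2z^2$ and $g=g_1z+g_2z^2$, and suppose that $T_f$ and $T_{\bar g}$ commute. We show that
$f_k\overline{g_l}=0$ for $k,l\in\{1,2\}$, so that $f=0$ or $g=0$.

Start with the shift $d=0$, which involves only $a_1=f_1\overline{g_1}$ and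
$a_2=f_2\overline{g_2}$. The coefficient of $e_n$ in $[T_f,T_{\bar g}]e_n$ is
$\sum_{l=1,2}a_l\bigl(W_n(l,-l)-W_n(-l,l)\bigr)$. From \eqref{eq:w},
\begin{align*}
W_1(1,-1)-W_1(-1,1)&=\tfrac12-\tfrac23=-\tfrac16, & W_1(2,-2)-W_1(-2,2)&=\tfrac23\cdot\tfrac23-\tfrac12=-\tfrac1{18},\\
W_2(1,-1)-W_2(-1,1)&=\tfrac23-\tfrac34=-\tfrac1{12}, & W_2(2,-2)-W_2(-2,2)&=\tfrac13-\tfrac35=-\tfrac4{15}.
\end{align*}
So $n=1$ and $n=2$ give $\tfrac16a_1+\tfrac1{18}a_2=0$ and $\tfrac1{12}a_1+\tfrac4{15}a_2=0$, a
system with nonzero determinant. Hence $a_1=a_2=0$. For $d=1$ only $f_2\overline{g_1}$ occurs, and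
$n=1$ gives $W_1(2,-1)-W_1(-1,2)=\tfrac12-\tfrac34\ne0$, so $f_2\overline{g_1}=0$. By conjugation
$T_g$ and $T_{\bar f}$ commute, and the same computation gives $g_2\overline{f_1}=0$.

For infinitely many unknowns a determinant computation is not enough, so we look for structure in
the $2\times2$ system. Divide the $n$-th equation by $n+1$: the matrix becomes symmetric. Then
multiply the entry in position $(n,l)$ by $n+l+1$:
\[
\begin{pmatrix}\frac16&\frac1{18}\\[2pt]\frac1{12}&\frac4{15}\end{pmatrix}
\;\longrightarrow\;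
\begin{pmatrix}\frac1{12}&\frac1{36}\\[2pt]\frac1{36}&\frac4{45}\end{pmatrix}
\;\longrightarrow\;
\begin{pmatrix}\frac14&\frac19\\[2pt]\frac19&\frac49\end{pmatrix}.
\]
The second step changes the system, not only its form; for now it only serves to exhibit the
pattern, and Section~\ref{sec:opp} explains how to use it. The last matrix has entries
$\min(n,l)^2/(\max(n,l)+1)^2$, and its quadratic form is visibly positive:
\[
\tfrac14|x_1|^2+\tfrac29\operatorname{Re}(\overline{x_1}x_2)+\tfrac49|x_2|^2
=4\Bigl|\frac{x_1}4+\frac{x_2}9\Bigr|^2+32\Bigl|\frac{x_2}9\Bigr|^2 .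
\]
These features persist in general: an explicit symmetric kernel, a Cauchy-type denominator
$n+l+d+1$, and a numerator of the form $p(\min)\,q(\max)$ whose quadratic form is a weighted sum of
squares of the tails $\sum_{n\ge j}q(n)x_n$. Three points remain: to prove positivity for infinite
vectors, to remove the denominator without losing convergence, and to treat same-sign index pairs.

\section{Kernels of the form $p(\min)\,q(\max)$}\label{sec:kernel}

\begin{lemma}\label{lem:kernel}
Let $I=\{1,\dots,N\}$ or $I=\{1,2,\dots\}$. Let $p>0$ be strictly increasing and $q>0$ strictly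
decreasing on $I$, with $\sup_Ipq<\infty$, and put
$G(n,l)=p(\min(n,l))\,q(\max(n,l))$. If $x\in\ell^1(I)$ and
$\sum_{n,l\in I}\overline{x_n}\,x_l\,G(n,l)=0$, then $x=0$.
\end{lemma}

\begin{proof}
Since $q$ decreases, $0<G(n,l)\le p(\min(n,l))\,q(\min(n,l))\le\sup_Ipq$, so the double sum
converges absolutely. Put $r_j=p(j)/q(j)$ for $j\in I$, $r_0=0$, and $\delta_j=r_j-r_{j-1}$. The
monotonicity of $p$ and $q$ gives $\delta_j>0$, and
\[
G(n,l)=q(n)q(l)\,r_{\min(n,l)}=q(n)q(l)\sum_{j\le\min(n,l)}\delta_j .
\]
We may interchange the summations, because with absolute values inside the total is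
$\sum_{n,l}|x_n||x_l|G(n,l)<\infty$. This gives
\[
\sum_{n,l}\overline{x_n}\,x_l\,G(n,l)=\sum_{j\in I}\delta_j|S_j|^2,\qquad
S_j=\sum_{n\ge j}q(n)x_n .
\]
Hence all $S_j$ vanish. Now $q(j)x_j$ is $S_j-S_{j+1}$, or $S_N$ if $j=N$ is the last
index, so $x_j=0$.
\end{proof}

Strict monotonicity enters only through $\delta_j>0$, and this condition cannot be dropped: if
$\delta_j=0$ for some $j\ge2$, then the nonzero vector with $q(j)x_j=1$, $q(j-1)x_{j-1}=-1$ and all
other entries zero has $S_j=1$ and $S_i=0$ for $i\ne j$, so the form vanishes on it.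

\section{Indices of opposite signs}\label{sec:opp}

Testing the commutator on $e_n$ with $n\ge1$ isolates the coefficients with indices of opposite signs.
Indeed, fix $d\ge0$ and look at \eqref{eq:system} with $n\ge1$. The pairs $(i,j)$ with $i+j=d$ and
$i,j\ne0$ are of two kinds. If $i,j\ge1$, then $W_n(i,j)=1$ by \eqref{eq:w}; there are finitely many
such pairs, and they contribute $\sum_{i+j=d;\,i,j\ge1}c_{ij}=0$ by antisymmetry. The others are
$(l+d,-l)$ and $(-l,l+d)$ with $l\ge1$. With
\[
a_l=c_{l+d,-l}=-c_{-l,l+d},\qquad l\ge1,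
\]
the equations \eqref{eq:system} for $n\ge1$ therefore read
\begin{equation}\label{eq:opp}
\sum_{l\ge1}a_l\bigl(W_n(l+d,-l)-W_n(-l,l+d)\bigr)=0\qquad(n\ge1).
\end{equation}
The matrix of this system is explicit.

\begin{lemma}\label{lem:K}
Let $d\ge0$, $n,l\ge1$, $m=\min(n,l)$, $M=\max(n,l)$. Then
\[
W_n(l+d,-l)-W_n(-l,l+d)=-(n+d+1)\,K_d(n,l),
\]
where
\[
K_d(n,l)=\frac{m(m+d)}{(M+1)(M+d+1)(n+l+d+1)} .
\]
\end{lemma}

\begin{proof}
We use \eqref{eq:w} throughout. First, $w(l+d,n)=1$, so
\[
W_n(-l,l+d)=w(-l,n+l+d)=\frac{n+d+1}{n+l+d+1}.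
\]
It remains to compute $W_n(l+d,-l)=w(l+d,n-l)\,w(-l,n)$.

\emph{Case $l\le n$.} Here $w(-l,n)=\frac{n-l+1}{n+1}$ and $w(l+d,n-l)=1$. With $N=n+1$ the
difference is
\[
\frac{N-l}{N}-\frac{N+d}{N+d+l}=\frac{(N-l)(N+d+l)-N(N+d)}{N(N+d+l)}
=-\frac{l(l+d)}{(n+1)(n+l+d+1)} ,
\]
which is the claim, since $m=l$ and $M=n$.

\emph{Case $l\ge n$.} Here $w(-l,n)=\frac{l-n+1}{l+1}$. The index $n-l$ is nonpositive with
$|n-l|\le l+d$, so $w(l+d,n-l)=\frac{(l+d)-(l-n)+1}{l+d+1}=\frac{n+d+1}{l+d+1}$. With $L=l+1$ the
difference is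
\[
(n+d+1)\Bigl[\frac{L-n}{L(L+d)}-\frac1{L+d+n}\Bigr]
=(n+d+1)\,\frac{(L-n)(L+d+n)-L(L+d)}{L(L+d)(L+d+n)},
\]
and the numerator of the last fraction is $-n(n+d)$. This is the claim, since $m=n$ and $M=l$.
\end{proof}

Thus \eqref{eq:opp} says that $\sum_la_lK_d(n,l)=0$ for all $n\ge1$. The kernel factors as
\begin{equation}\label{eq:KG}
K_d(n,l)=\frac{G(n,l)}{n+l+d+1},\qquad G(n,l)=p(\min(n,l))\,q(\max(n,l)),
\end{equation}
with $p(m)=m(m+d)$ and $q(M)=\frac1{(M+1)(M+d+1)}$. If $a$ has only finitely many nonzero terms, we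
can finish at once: since $\frac1{n+l+d+1}=\int_0^1t^{n+l+d}\,dt$,
\[
\sum_{n,l}\overline{a_n}\,a_l\,K_d(n,l)=\int_0^1t^d\sum_{n,l}\overline{a_nt^n}\,a_lt^l\,G(n,l)\,dt ,
\]
and by the sum of squares in the proof of Lemma~\ref{lem:kernel} the integrand is positive for
$0<t\le1$ unless $a=0$.

For general symbols this argument is not available, because
$\sum_{n,l}\overline{a_n}a_lK_d(n,l)$ need not converge absolutely. What Lemma~\ref{lem:coeff} gives is
\begin{equation}\label{eq:summable}
\sum_{l\ge1}\frac{|a_l|}{l+d+1}\le\sum_{l\ge1}\frac{|c_{l+d,-l}|}{\sqrt{(l+d+1)(l+1)}}<\infty ,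
\end{equation}
while the diagonal terms $|a_n|^2K_d(n,n)$ have the size of $|a_n|^2/n$. For instance,
$f=g=\sum_{k\ge1}k^{-1}2^{k/2}z^{2^k}$ lies in $L^2_a$; the symbols $f$ and $\bar g$ with $d=0$ have
$a_{2^k}=2^k/k^2$ and $a_l=0$ for all other $l$, so $\sum|a_n|^2/n$ diverges.

The remedy is to test the $n$-th equation not against $\overline{a_n}$ but
against $\overline{x_n}$, where $x_n=a_n/\lambda_n$ and $\lambda_n$ grows like $n$. In terms of $x$ the
matrix of the form is $\lambda_lK_d(n,l)$. It is no longer Hermitian, but if the form vanishes at $x$,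
so does the form of its Hermitian part $\frac12(\lambda_n+\lambda_l)K_d(n,l)$. If
$\lambda_n+\lambda_l=n+l+d+1$, this is exactly $\frac12G(n,l)$. So a single choice of weights restores
convergence and cancels the denominator.

\begin{proposition}\label{prop:key}
Let $d\ge0$ and $\sum_{l\ge1}|a_l|/(l+d+1)<\infty$. If $\sum_{l\ge1}a_lK_d(n,l)=0$ for all $n\ge1$,
then $a_l=0$ for all $l\ge1$.
\end{proposition}

\begin{proof}
Take $p,q,G$ from \eqref{eq:KG}. Then $p$ is positive and strictly increasing, $q$ is positive and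
strictly decreasing, and $pq\le1$, so $0<G\le1$ as in the proof of Lemma~\ref{lem:kernel}. Put
\[
\lambda_l=l+\tfrac{d+1}2,\qquad x_l=\frac{a_l}{\lambda_l}.
\]
Since $2\lambda_l\ge l+d+1$, the hypothesis gives $x\in\ell^1$. Multiply the $n$-th equation by
$\overline{x_n}$ and sum over $n$. The double sum converges absolutely, because
$|x_n||a_l|K_d(n,l)\le|x_n|\cdot|a_l|/(l+d+1)$, so
\[
0=\sum_{n,l}\overline{x_n}\,x_l\,\lambda_l\,K_d(n,l).
\]
Take complex conjugates and interchange the names of $n$ and $l$. As $K_d$ is real and symmetric,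
\[
0=\sum_{n,l}\overline{x_n}\,x_l\,\lambda_n\,K_d(n,l).
\]
Adding the two identities and using $\lambda_n+\lambda_l=n+l+d+1$, we get
$\sum_{n,l}\overline{x_n}\,x_l\,G(n,l)=0$. By Lemma~\ref{lem:kernel}, $x=0$, and hence $a=0$.
\end{proof}

The summability hypothesis is used to sum over $n$, not to make sense of the single equations:
for fixed $n$ and $l\ge n$ one has $K_d(n,l)\le n(n+d)/(l+1)^3$, so each equation converges for much
larger $a$. The hypothesis is what square-integrability of the symbols provides.

\begin{proposition}\label{prop:opp}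
If $C=0$ on $\mathcal P$, then $c_{ij}=0$ for all $i,j$ of opposite signs.
\end{proposition}

\begin{proof}
First let $d=i+j\ge0$. By Lemma~\ref{lem:coeff} the system \eqref{eq:opp} holds, and by
Lemma~\ref{lem:K}, after division by $-(n+d+1)$, it reads $\sum_la_lK_d(n,l)=0$ for $n\ge1$. By
\eqref{eq:summable}, Proposition~\ref{prop:key} applies and gives
$c_{l+d,-l}=-c_{-l,l+d}=a_l=0$ for all $l\ge1$. For $d<0$ apply this result to the conjugate symbols,
for which $c_{ij}$ is replaced by $\overline{c_{-i,-j}}$.
\end{proof}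

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $f$ or $g$ is constant, one of the operators is a multiple of the identity and the operators
commute. Conversely, suppose that $T_f$ and $T_{\bar g}$ commute, and write $f=\sum_{k\ge0}f_kz^k$ and
$g=\sum_{l\ge0}g_lz^l$. Apply Proposition~\ref{prop:opp} with $S=1$, $u=u^1=f$, $v=v^1=\bar g$. For
$k,l\ge1$ we have $u_k=f_k$, $v_{-l}=\overline{g_l}$ and $u_{-l}=v_k=0$, so
\[
0=c_{k,-l}=f_k\,\overline{g_l}\qquad(k,l\ge1).
\]
If $f$ is nonconstant, then $f_k\ne0$ for some $k\ge1$, so $g_l=0$ for all $l\ge1$, and $g$ is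
constant.
\end{proof}

\section{Indices of the same sign}\label{sec:same}

It remains to determine the $c_{ij}$ with $i,j\ge1$, which are invisible for $n\ge1$ because then
$W_n(i,j)=W_n(j,i)=1$. We therefore test on $e_{-m}$ with $m\ge1$, where multiplication by $e_i$ and
$e_j$ works against the sign of the index. The example \eqref{eq:zz2} is the case $d=3$, $m=1$: it
shows that the coefficient $c_{2,1}$ enters there with the factor $\frac12-\frac23=-\frac16$. In
general, for each $d$ only finitely many unknowns are left, and the antisymmetry $c_{ij}=-c_{ji}$,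
which canceled these terms before, now lets us fold the system in half. The folded kernel is, up to
sign, again of the form $p(\min)\,q(\max)$, this time without a denominator to remove.

\begin{proposition}\label{prop:same}
If $C=0$ on $\mathcal P$, then $c_{ij}=0$ for all $i,j$ of the same sign.
\end{proposition}

\begin{proof}
By conjugation it suffices to treat $i,j\ge1$. Let $d=i+j\ge2$ and put $\gamma_j=c_{d-j,j}$ for
$1\le j\le d-1$, so $\gamma_{d-j}=-\gamma_j$. Let $1\le m\le d-1$. By Proposition~\ref{prop:opp}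
the terms of \eqref{eq:system} with indices of opposite signs vanish, so \eqref{eq:system}
with $n=-m$ reads
\begin{equation}\label{eq:same}
\sum_{j=1}^{d-1}\gamma_j\,W_{-m}(d-j,j)=0,\qquad W_{-m}(d-j,j)=w(d-j,j-m)\,w(j,-m).
\end{equation}

\emph{The matrix.} By \eqref{eq:w}, if $j\le m$, then $w(j,-m)=\frac{m-j+1}{m+1}$, and since
$0\le m-j<d-j$, $w(d-j,j-m)=\frac{(d-j)-(m-j)+1}{d-j+1}=\frac{d-m+1}{d-j+1}$. If $j\ge m$, then
$w(j,-m)=\frac{j-m+1}{j+1}$ and $w(d-j,j-m)=1$. In both cases $W_{-m}(d-j,j)=(d-m+1)\,F(m,j)$ with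
\[
F(m,j)=\frac{|m-j|+1}{(\max(m,j)+1)\,(d-\min(m,j)+1)} ,
\]
which is symmetric in $m$ and $j$.

\emph{Folding.} Divide \eqref{eq:same} by $d-m+1$ and pair the terms $j$ and $d-j$. The middle term,
if $d$ is even, drops out because $\gamma_{d/2}=-\gamma_{d/2}=0$. We keep only the equations
with $m<d/2$:
\begin{equation}\label{eq:fold}
\sum_{1\le j<d/2}\gamma_j\bigl[F(m,j)-F(m,d-j)\bigr]=0\qquad(1\le m<d/2).
\end{equation}
Let $1\le j,m<d/2$. Then $d-j>m$, so
\[
F(m,d-j)=\frac{d-j-m+1}{(d-j+1)(d-m+1)} ,
\]
which is also symmetric in $m$ and $j$. Hence the bracket in \eqref{eq:fold} is symmetric, and it is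
enough to compute it for $j\le m$:
\begin{align*}
F(m,j)-F(m,d-j)
&=\frac1{d-j+1}\Bigl[\Bigl(1-\frac j{m+1}\Bigr)-\Bigl(1-\frac j{d-m+1}\Bigr)\Bigr]\\
&=-\frac{j}{d-j+1}\cdot\frac{d-2m}{(m+1)(d-m+1)} .
\end{align*}
So for all $1\le j,m<d/2$ the bracket equals $-p(\min(m,j))\,q(\max(m,j))$ with
\[
p(t)=\frac{t}{d-t+1},\qquad q(t)=\frac{d-2t}{(t+1)(d-t+1)} .
\]

\emph{Positivity.} On $1\le t<d/2$ the function $p$ is positive and strictly increasing.
The numerator of $q$ is positive and strictly decreasing, and its positive denominator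
$(t+1)(d-t+1)$ has derivative $d-2t>0$, so $q$ is positive and strictly decreasing. Multiply
\eqref{eq:fold} by $\overline{\gamma_m}$, sum over $1\le m<d/2$, and apply Lemma~\ref{lem:kernel}
with $I=\{t\in\mathbb Z:1\le t<d/2\}$ (if $d=2$, this set is empty and there is nothing to do). This
gives $\gamma_j=0$ for $1\le j<d/2$. By $\gamma_{d-j}=-\gamma_j$, all $\gamma_j$ vanish.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The left side of \eqref{eq:wedge} is $\sum_{i,j\ne0}c_{ij}e_i(z)e_j(w)$. The series converges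
absolutely and locally uniformly, since $|u^s_i|\le\|u^s\|(|i|+1)^{1/2}$ and likewise for $v^s$.
Comparing coefficients first in $z$ and then in $w$, we see that \eqref{eq:wedge} holds if and only
if $c_{ij}=0$ for all $i,j\ne0$. If all $c_{ij}$ vanish, then $C=0$ on $\mathcal P$ by
Lemma~\ref{lem:coeff}. If $C=0$ on $\mathcal P$, then all $c_{ij}$ vanish by
Propositions~\ref{prop:opp} and~\ref{prop:same}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) By Theorem~\ref{thm:B} with $S=1$, the operators commute if and only if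
$\tilde u(z)\tilde v(w)=\tilde u(w)\tilde v(z)$ for all $z,w\in D$. This holds if $\tilde u$ and $\tilde v$
are linearly dependent. Conversely, if it holds and $\tilde u(w)\ne0$ for some $w$, then $\tilde v$ is
$\tilde v(w)/\tilde u(w)$ times $\tilde u$; and if $\tilde u=0$, dependence is trivial. Finally,
$\lambda u+\mu v+\nu=0$ for some constant $\nu$ if and only if $\lambda\tilde u+\mu\tilde v=0$, with
$\nu=-\lambda u(0)-\mu v(0)$.
If $u$ is nonconstant, a relation with $(\lambda,\mu)\ne(0,0)$ must have $\mu\ne0$, and it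
can be solved for $v$; conversely, $v=\alpha u+\beta$ is such a relation.

(2) By (1), the condition is that $\tilde u$ and $\overline{\tilde u}$ are linearly dependent over
$\mathbb{C}$. They span the same complex space as $\operatorname{Re}\tilde u$ and
$\operatorname{Im}\tilde u$, so the condition is that these two real functions are dependent over $\mathbb{C}$.
Equivalently, they are dependent over $\mathbb{R}$: take the real or the imaginary parts of the
coefficients of a relation, whichever are not both zero. A real relation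
$\sigma\operatorname{Re}\tilde u+\tau\operatorname{Im}\tilde u=0$ with $(\sigma,\tau)\ne(0,0)$ says
precisely that $u(D)$ lies on a certain line through $u(0)$. Since any line containing $u(D)$ passes
through $u(0)$, such a relation exists if and only if $u(D)$ lies on a straight line.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} ``Commuting Toeplitz Operators on the Harmonic Bergman Space'',
doi:10.1307/mmj/1030132367,\\
\texttt{http://projecteuclid.org/journalArticle/Download?urlid=10.1307\%2Fmmj\%2F1030132367}.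
\end{thebibliography}

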